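\title{Secant lines and the vanishing of $H^1(J_X(n))$ for smooth space curves}

\begin{abstract}
Let $X\subset\mathbb P^3_{\mathbb C}$ be a smooth irreducible nondegenerate curve of degree $d$ with ideal sheaf $J_X$. We prove that for every integer $n>\frac{2d-4}{3}$ the group $H^1(J_X(n))$ is nonzero if and only if some line meets $X$ in a scheme of length at least $n+2$. This proves a conjecture that predicts the equivalence for $n>\frac{2d}{3}-1$. We also show that for each $d\ge7$ the range $n>\frac{2d-4}{3}$ cannot be enlarged: the equivalence fails for certain rational curves that meet a twisted cubic in $2d-2$ points. The proof studies the Hilbert function of a divisor of minimal degree on $X$ that fails to impose independent conditions on surfaces of degree $n$.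
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X\subset\mathbb P^3$ is a smooth irreducible curve over $\mathbb C$, of degree $d$ and genus $g$, which is nondegenerate, that is, not contained in a plane; thus $d\ge3$. Let $J_X$ be its ideal sheaf and $S=\mathbb C[x_0,\dots,x_3]$. Since $H^1(\mathcal O_{\mathbb P^3}(n))=0$, the sequence $0\to J_X(n)\to\mathcal O_{\mathbb P^3}(n)\to\mathcal O_X(n)\to0$ gives
\begin{equation}\label{eq:coker}
H^1(J_X(n))=\operatorname{coker}\bigl(S_n\to H^0(\mathcal O_X(n))\bigr).
\end{equation}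
So $H^1(J_X(n))$ measures how far the surfaces of degree $n$ are from cutting out the complete linear system $|\mathcal O_X(n)|$. It vanishes for $n\gg0$, and one would like to know which geometric property of $X$ makes it nonzero when $n$ is large compared with $d$.

A \emph{$k$-secant line} is a line $L$ such that the scheme $L\cap X$ has length at least $k$. Such lines are the most visible cause of nonvanishing. A polynomial of degree $n$ in one variable cannot take arbitrary values at $n+2$ points, so forms of degree $n$ cannot take arbitrary values at $n+2$ collinear points of $X$, whereas for $n$ large the sections of $\mathcal O_X(n)$ can. The following facts are recorded as known in \cite{problem}: $H^1(J_X(n))=0$ for $n\ge d-2$; $H^1(J_X(d-3))\ne0$ if and only if $X$ has a $(d-1)$-secant line; and the statement below holds for $n=d-4$.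

\medskip
\noindent\textbf{Conjecture} (\cite{problem}). \emph{For every integer $n>\frac{2d}{3}-1$, the group $H^1(J_X(n))$ is nonzero if and only if $X$ has an $(n+2)$-secant line.}
\medskip

We prove the conjecture in a slightly larger range (note that $\frac{2d}3-1>\frac{2d-4}3$), without using the three facts above, and we show that the larger range is optimal.

\begin{theorem}\label{thm:A}
For every integer $n>\frac{2d-4}{3}$, that is, whenever $2d\le 3n+3$, the group $H^1(J_X(n))$ is nonzero if and only if $X$ has an $(n+2)$-secant line. The implication from the existence of an $(n+2)$-secant line to $H^1(J_X(n))\neq0$ holds for all $n>\frac d2-1$.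
\end{theorem}

\begin{theorem}\label{thm:B}
For every $d\ge7$ there is a smooth rational nondegenerate curve $X\subset\mathbb P^3$ of degree $d$ such that, for every integer $n$ with $3\le n\le\frac{2d-4}3$, one has $H^1(J_X(n))\neq0$ and $X$ has no $(n+2)$-secant line.
\end{theorem}

For $d\ge7$ the integer $\lfloor\frac{2d-4}3\rfloor$ is at least $3$, and it is the largest integer outside the range of Theorem~\ref{thm:A}; so for each such $d$ that range is best possible. At the other end, $X$ has no $d$-secant line, because the plane spanned by such a line and a further point of $X$ would meet $X$ in a scheme of length greater than $d$. Since $d-2>\frac{2d-4}3$, Theorem~\ref{thm:A} recovers the vanishing of $H^1(J_X(n))$ for $n\ge d-2$.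

\subsection*{Where the bound comes from}
Lines are not the only curves that can carry too many points of $X$. If $Y\neq X$ is a smooth rational curve of degree $c$ and $D\subset X\cap Y$ is a subscheme of length $cn+2$, then $S_n\to H^0(\mathcal O_D(n))$ factors through $H^0(\mathcal O_Y(n))$, of dimension $cn+1$, and is not surjective. How many points can $Y$ share with $X$? A conic lies in a plane, so it shares at most $d$ points with $X$, and $2n+2\le d$ forces $n\le\frac d2-1$. A twisted cubic $C$ does better. Suppose that $X$ lies on no quadric and put $D=X\cap C$. The three-dimensional space of quadrics through $C$ injects into $H^0(\mathcal O_X(2)(-D))$, and a line bundle with a nonzero section has at most $1+{}$degree independent sections. Hence $3\le 2d-\deg D+1$, that is,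
\begin{equation}\label{eq:cubic}
\operatorname{length}(X\cap C)\le 2d-2 .
\end{equation}
A twisted cubic can therefore carry $3n+2$ points of $X$ only if $3n+2\le 2d-2$, which is the inequality $n\le\frac{2d-4}3$. This suggests that, as $n$ decreases, twisted cubics are the first competitors of secant lines. Theorem~\ref{thm:A} says that no other cause of nonvanishing appears earlier, and Theorem~\ref{thm:B} is proved by realizing equality in \eqref{eq:cubic}.

\subsection*{Plan of the proof}
Section~\ref{sec:if} treats the easy implication and the curves on a quadric. For the other curves we take a divisor $D$ on $X$ of minimal degree $\delta$ among those that fail to impose independent conditions on forms of degree $n$, and we aim to show that $D$ consists of $n+2$ collinear points. Minimality makes the Hilbert function of $D$ large near degree $n$, which bounds $\delta$ from below; a surface of degree $r$ through $D$ that does not contain $X$ bounds $\delta$ from above by about $rd$ (Section~\ref{sec:min}). Section~\ref{sec:small} compares the two bounds by hand for $r=1$ and $r=2$,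 where the line, the conic and the twisted cubic reappear. For general $r$ the lower bound is about $\frac32rn$, which exceeds $rd$ when $n>\frac23d$, but it is valid only for $r<\frac d3$ (Sections~\ref{sec:plane} and~\ref{sec:high}). The hypothesis $H^1(J_X(n))\ne0$ is used once, in Section~\ref{sec:xi}, to secure $r<\frac d3$. Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Ideal sheaves and line bundles}
For closed subschemes $Z\subset Y\subset\mathbb P^3$ we write $J_{Z,Y}$ for the ideal sheaf of $Z$ in $Y$, and $J_Z=J_{Z,\mathbb P^3}$. Line bundles on $\mathbb P^3$ have $H^1=H^2=0$. This has two consequences. If $F\supset Z$ is a surface of degree $a$, the sequence $0\to\mathcal O(-a)\to J_Z\to J_{Z,F}\to0$ gives $H^1(J_Z(k))=H^1(J_{Z,F}(k))$ for all $k$. If $Z$ is a complete intersection of surfaces of degrees $a$ and $b$, the Koszul sequence $0\to\mathcal O(-a-b)\to\mathcal O(-a)\oplus\mathcal O(-b)\to J_Z\to0$ gives $H^1(J_Z(k))=0$ for all $k$.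

Since $X$ is smooth, finite closed subschemes of $X$ are the same as effective divisors, and length equals degree. A line bundle $\mathcal L$ on $X$ has $H^1(\mathcal L)=0$ if $\deg\mathcal L>2g-2$, and $h^0(\mathcal L)\le\deg\mathcal L+1$ if $h^0(\mathcal L)\neq0$. By \eqref{eq:coker}, $H^1(J_X(k))=0$ for $k\le0$. We use Castelnuovo's bound
\begin{equation}\label{eq:cast}
g\le \tfrac{d^2}4-d+1 .
\end{equation}

\subsection*{Hilbert functions}
For a closed subscheme $Z\subset\mathbb P^3$ let $I_Z\subset S$ be its saturated ideal, $h_Z(j)=\dim(S/I_Z)_j$ its Hilbert function, and $\Delta h_Z(j)=h_Z(j)-h_Z(j-1)$. Thus $h_Z(j)$ is the rank of $S_j\to H^0(\mathcal O_Z(j))$. If a linear form $\ell$ is a nonzerodivisor on $S/I_Z$, then $\Delta h_Z$ is the Hilbert function of $R/\mathfrak a$, where $R=S/(\ell)$ is a polynomial ring in three variables and $\mathfrak a=(I_Z+(\ell))/(\ell)$. This applies to $Z=X$ and any $\ell\ne0$, because $I_X$ is prime, and to a finite scheme $Z$ and any $\ell$ that vanishes at no point of $Z$. If $Z$ is finite of length $\delta$, then $h_Z(j)=\delta$ for $j\gg0$,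 so $\sum_i\Delta h_Z(i)=\delta$.

We quote two results on the general plane section of an integral space curve.

\begin{theorem}[Decreasing type; \cite{GP78}, \cite{Harris}]\label{thm:DT}
Let $\Gamma$ be a general plane section of an integral curve in $\mathbb P^3$ and let $\sigma$ be the least degree of a plane curve containing $\Gamma$. Then $\Delta h_\Gamma(i)=i+1$ for $0\le i<\sigma$, the function $\Delta h_\Gamma$ is nonincreasing for $i\ge\sigma-1$, and if $\Delta h_\Gamma(i)>\Delta h_\Gamma(i+1)$ for some $i\ge\sigma-1$, then $\Delta h_\Gamma$ decreases strictly from $i$ on until it reaches $0$.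
\end{theorem}

In \cite{GP78} this is the statement that the numerical character of $\Gamma$ is connected.

\begin{theorem}[Laudal's lemma for conics; \cite{Laudal}, \cite{GP82}]\label{thm:L}
If $d\ge6$ and the general plane section of $X$ lies on a conic, then $X$ lies on a quadric.
\end{theorem}

\subsection*{Growth of Hilbert functions}
Given integers $h,i\ge1$ there is a unique expansion $h=\binom{k_i}{i}+\binom{k_{i-1}}{i-1}+\dots+\binom{k_j}{j}$ with $k_i>k_{i-1}>\dots>k_j\ge j\ge1$. Put $h^{\langle i\rangle}=\binom{k_i+1}{i+1}+\dots+\binom{k_j+1}{j+1}$ and $0^{\langle i\rangle}=0$. Let $\mathfrak a$ be a homogeneous ideal of a polynomial ring $R$ over $\mathbb C$ and $h_i=\dim(R/\mathfrak a)_i$. \emph{Macaulay's bound} \cite[4.2.10]{BH} states that $h_{i+1}\le h_i^{\langle i\rangle}$ for $i\ge1$. \emph{Gotzmann's persistence theorem} \cite[4.3.3]{BH} states that if $\mathfrak a$ is generated in degrees at most $i$ and $h_{i+1}=h_i^{\langle i\rangle}$, then $h_{j+1}=h_j^{\langle j\rangle}$ for all $j\ge i$. We need them only when $h_i$ is small.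

\begin{lemma}\label{lem:growth}
Let $\mathfrak a\subset R=\mathbb C[x,y,z]$ be a homogeneous ideal, $h_i=\dim(R/\mathfrak a)_i$, and $i\ge1$.
\begin{enumerate}
\item[(a)] If $h_i\le i$, then $h_{i'}\le h_i$ for all $i'\ge i$.
\item[(b)] If $h_i\le 2i$ and no linear form divides all elements of $\mathfrak a_i$, then $h_{i+1}\le h_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $1\le h_i\le i$, the expansion is $h_i=\binom ii+\binom{i-1}{i-1}+\cdots$ with $h_i$ terms, so $h_i^{\langle i\rangle}=h_i$ and $h_{i+1}\le h_i\le i+1$. The same holds if $h_i=0$, and we iterate.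

(b) By (a) we may assume $i+1\le h_i\le2i$. Put $a=h_i-i-1\le i-1$. The expansion is $h_i=\binom{i+1}i+\sum_{k=1}^a\binom{i-k}{i-k}$, so $h_i^{\langle i\rangle}=i+2+a=h_i+1$. Suppose $h_{i+1}=h_i+1$ and let $\mathfrak b=(\mathfrak a_i)\subset\mathfrak a$. Then $\dim(R/\mathfrak b)_i=h_i$, and $\dim(R/\mathfrak b)_{i+1}$ is at least $h_{i+1}$ and at most $h_i^{\langle i\rangle}$, hence equal to $h_i^{\langle i\rangle}$. By persistence, $\dim(R/\mathfrak b)_j=j+1+a$ for all $j\ge i$. So $\mathfrak b$ defines a one-dimensional subscheme of degree $1$ in $\mathbb P^2$, which contains a line, and the equation of that line divides every element of $\mathfrak a_i$. This is excluded.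
\end{proof}

\section{Obstructing divisors, secant lines and quadrics}\label{sec:if}

Fix an integer $n\ge1$.

\begin{definition}
An effective divisor $D$ on $X$ is \emph{obstructing} (in degree $n$) if the restriction map $S_n\to H^0(\mathcal O_D(n))$ is not surjective, that is, if $h_D(n)<\deg D$.
\end{definition}

Every divisor of degree greater than $\dim S_n$ is obstructing, so the existence of an obstructing divisor says nothing by itself. It does force nonvanishing when the sections of $\mathcal O_X(n)$ take arbitrary values on $D$.

\begin{lemma}\label{lem:obs}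
If $D$ is obstructing and $H^1(\mathcal O_X(n)(-D))=0$, then $H^1(J_X(n))\ne0$.
\end{lemma}

\begin{proof}
The map $H^0(\mathcal O_X(n))\to H^0(\mathcal O_D(n))$ is surjective and its composite with $S_n\to H^0(\mathcal O_X(n))$ is not. So the latter map is not surjective, and \eqref{eq:coker} applies.
\end{proof}

\begin{proposition}\label{prop:if}
If $n>\frac d2-1$ and $X$ has an $(n+2)$-secant line, then $H^1(J_X(n))\ne0$.
\end{proposition}

\begin{proof}
Let $L$ be the line and $D\subset L\cap X$ a divisor of degree $n+2$. The map $S_n\to H^0(\mathcal O_D(n))$ factors through $H^0(\mathcal O_L(n))$, of dimension $n+1$, so $D$ is obstructing. The equation of a plane through $L$ vanishes on $D$ and not on $X$, so it defines an injection $\mathcal O_X(n-1)\to\mathcal O_X(n)(-D)$ whose cokernel has finite support. Hence $H^1(\mathcal O_X(n-1))$ surjects onto $H^1(\mathcal O_X(n)(-D))$. By the hypothesis on $n$ and \eqref{eq:cast},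
\[
(n-1)d>\tfrac{d^2}2-2d\ge2g-2,
\]
so both groups vanish, and Lemma~\ref{lem:obs} applies.
\end{proof}

On a quadric the cohomology can be computed outright, and the converse holds with no restriction on $n$.

\begin{proposition}\label{prop:quadric}
If $X$ lies on a quadric and $H^1(J_X(n))\ne0$, then $X$ has an $(n+2)$-secant line.
\end{proposition}

\begin{proof}
A quadric $Q\supset X$ is irreducible because $X$ is irreducible and nondegenerate, so $Q$ is smooth or a cone over a smooth conic. In both cases $H^1(J_X(n))=H^1(J_{X,Q}(n))$.

Let $Q\cong\mathbb P^1\times\mathbb P^1$ be smooth and let $X$ have type $(a,b)$, so that $J_{X,Q}(n)\cong\mathcal O_Q(n-a,n-b)$. By the K\"unneth formula, $H^1(\mathcal O_Q(p,q))\ne0$ exactly when one of $p,q$ is at least $0$ and the other is at most $-2$. So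
\begin{equation}\label{eq:kunneth}
H^1(J_X(n))\neq0\iff a\le n\le b-2\ \text{ or }\ b\le n\le a-2 .
\end{equation}
The lines of the two rulings meet $X$ in schemes of lengths $a$ and $b$, and \eqref{eq:kunneth} gives $\max(a,b)\ge n+2$.

Let $Q$ be the cone $x_0x_2=x_1^2$ and $L_0$ the ruling $x_0=x_1=0$. We show that $H^1(J_X(k))=0$ for all $k$, so that there is nothing to prove. The surface $Q$ is normal and $Q\setminus L_0=Q\cap\{x_0\neq0\}\cong\mathbb A^2$, so the class group of Weil divisors is generated by $L_0$. Comparing degrees gives $X\sim dL_0$ and $H\sim 2L_0$ for the plane section $H$. On a normal surface the ideal sheaf of a prime divisor $Y$ is $\mathcal O(-Y)$, and linearly equivalent divisors give isomorphic sheaves. If $d$ is even, then $J_{X,Q}\cong\mathcal O_Q(-\frac d2)$, and $H^1(\mathcal O_Q(k))=0$ for all $k$. If $d$ is odd, then $X\sim L_0+\frac{d-1}2H$ and $J_{X,Q}\cong J_{L_0,Q}(-\frac{d-1}2)$, and $H^1(J_{L_0,Q}(k))=H^1(J_{L_0}(k))=0$ for all $k$ because $L_0$ is a complete intersection of two planes.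
\end{proof}

\begin{remark}
Some lower bound on $n$ is needed in Proposition~\ref{prop:if}. A smooth curve of type $(a,a)$ with $a\ge3$ has degree $d=2a$ and has $(n+2)$-secant lines for $n=a-2=\frac d2-2$, but $H^1(J_X(n))=0$ by \eqref{eq:kunneth}.
\end{remark}

It remains to treat curves on no quadric. They satisfy
\begin{equation}\label{eq:d5}
d\ge5 .
\end{equation}
Indeed, by \eqref{eq:cast} a curve with $d\le4$ has $(d,g)=(3,0)$, $(4,0)$ or $(4,1)$, so $h^0(\mathcal O_X(2))=2d+1-g$ equals $7$, $9$ or $8$, which is less than $\dim S_2=10$.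

\section{Minimal obstructing divisors}\label{sec:min}

An $(n+2)$-secant line carries an obstructing divisor of degree $n+2$, and we shall see below that no obstructing divisor is smaller. To find a secant line it is therefore natural to look at the smallest obstructing divisors. In this section $n\ge1$ and $D$ is an obstructing divisor of minimal degree $\delta$; we call it a \emph{minimal obstructing divisor}. Note that $\delta\ge1$. Choose a linear form $\ell$ vanishing at no point of $D$, and put
\[
R=S/(\ell),\qquad \mathfrak a=(I_D+(\ell))/(\ell),\qquad h_i=\dim(R/\mathfrak a)_i=\Delta h_D(i).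
\]
The numbers $h_i$ do not depend on $\ell$, they satisfy $h_0=1$ and $\sum h_i=\delta$, and Lemma~\ref{lem:growth} applies to them.

\begin{lemma}\label{lem:shape}
One has $h_{n+1}=1$ and $h_i=0$ for $i\ge n+2$. For $0\le j\le n$,
\begin{equation}\label{eq:sym}
h_{n+1-j}+\dots+h_{n+1}\ \ge\ h_0+\dots+h_j=h_D(j).
\end{equation}
\end{lemma}

\begin{proof}
Let $D'\subset D$ have degree $\delta-1$. By minimality $S_n$ surjects onto $H^0(\mathcal O_{D'}(n))$, so $h_D(n)\ge\delta-1$; since $D$ is obstructing, $h_D(n)=\delta-1$. Thus $\sum_{i\ge n+1}h_i=1$. The algebra $R/\mathfrak a$ is generated in degree $1$, so $h_{n+1}=0$ would make all later $h_i$ vanish. This proves the first assertion, and also shows that all $h_i$ with $0\le i\le n+1$ are nonzero.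

Let $A=H^0(\mathcal O_D)$, an algebra of dimension $\delta$. Dividing by $\ell^j$ identifies $H^0(\mathcal O_D(j))$ with $A$, compatibly with products. Let $V_j\subset A$ be the image of $S_j$; then $\dim V_j=h_D(j)$ and $V_jV_k\subset V_{j+k}$. Let $\varphi\ne0$ be a linear functional on $A$ that vanishes on $V_n$. The kernel of the symmetric bilinear form $(a,b)\mapsto\varphi(ab)$ is an ideal $\mathfrak n$ of $A$ on which $\varphi$ vanishes. The quotient $A/\mathfrak n$ is $H^0(\mathcal O_{D'})$ for a subscheme $D'\subset D$, which is a divisor on $X$, and $\varphi$ descends to a nonzero functional on $A/\mathfrak n$ that kills the image of $S_n$. So $D'$ is obstructing, and minimality gives $D'=D$ and $\mathfrak n=0$. The form is thus nondegenerate, and $V_j$ and $V_{n-j}$ are orthogonal. Hence $h_D(j)+h_D(n-j)\le\delta$, and $\delta-h_D(n-j)$ is the left side of \eqref{eq:sym}.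
\end{proof}

In words: the sequence $h_0,\dots,h_{n+1}$ begins and ends with $1$, and its last $j+1$ terms weigh at least as much as its first $j+1$ terms. In particular $\delta\ge n+2$.

\begin{example}\label{ex:rnc}
Let $Y$ be a line, a smooth conic or a twisted cubic, of degree $c=1,2,3$, and let $Z\subset Y$ have length $cn+2$. Since $S_j$ surjects onto $H^0(\mathcal O_Y(j))=H^0(\mathcal O_{\mathbb P^1}(cj))$, we get $h_Z(j)=\min(cj+1,cn+2)$. So the sequence $\Delta h_Z$ is $1,c,\dots,c,1$ with $n$ terms equal to $c$. It has the shape described in Lemma~\ref{lem:shape}, with equality in \eqref{eq:sym}.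
\end{example}

Lemma~\ref{lem:shape} will bound $\delta$ from below as soon as we know the first terms $h_i$. These are known as long as $D$ lies on no surfaces other than those containing $X$; and a surface through $D$ that does not contain $X$ bounds $\delta$ from above. Both pieces of information are governed by one integer. Let $r_D$ be the least degree $j$ with $(I_D)_j\neq(I_X)_j$. It exists because $h_D$ is bounded and $h_X$ is not, and $r_D\ge1$. We have no a priori control of $r_D$, so we allow a smaller integer whenever the upper bound that it would give is known by other means.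

\begin{definition}
An integer $r\ge1$ is a \emph{level} of $D$ if either $r=r_D$, or $r<r_D$ and $\delta\le rd$.
\end{definition}

\begin{lemma}\label{lem:upper}
If $r$ is a level of $D$, then $h_D(j)=h_X(j)$ for $j<r$, and
\begin{equation}\label{eq:upper}
\delta-h_r\le rd+1-\Delta h_X(r).
\end{equation}
\end{lemma}

\begin{proof}
The first assertion holds because $r\le r_D$. It gives
\[
N:=\dim\,(I_D)_r/(I_X)_r=h_X(r)-h_D(r)=\Delta h_X(r)-h_r .
\]
If $r=r_D$, then $N\ge1$ and restriction to $X$ embeds $(I_D)_r/(I_X)_r$ in $H^0(\mathcal O_X(r)(-D))$. This line bundle has degree $rd-\delta$ and a nonzero section, so $N\le rd-\delta+1$. If $r<r_D$, then $N=0$ and $\delta\le rd$, so again $N\le rd-\delta+1$. This inequality is \eqref{eq:upper}.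
\end{proof}

The term $h_r$ appears on both sides of every comparison below and cancels; this is why we never need to estimate it.

\section{Levels one and two}\label{sec:small}

The whole argument is visible at the two lowest levels. Let $D$ be a minimal obstructing divisor in degree $n\geq1$.

\begin{proposition}\label{prop:one}
If $1$ is a level of $D$, then either $X$ has an $(n+2)$-secant line or $d\ge2n+2$.
\end{proposition}

\begin{proof}
Suppose first $h_1\le1$. By Lemma~\ref{lem:growth}(a) and Lemma~\ref{lem:shape}, $h_i=1$ for $0\le i\le n+1$, so $\delta=n+2$. Since $h_D(1)=2$, two independent linear forms vanish on $D$, and the line that they define is an $(n+2)$-secant line.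

Suppose now $h_1\ge2$. By \eqref{eq:sym} with $j=1$ we have $h_n+1\ge1+h_1$, so $h_n\ge2$. If $h_i\le1$ for some $i\in[1,n]$, Lemma~\ref{lem:growth}(a) would give $h_n\le1$. So $h_i\ge2$ for $1\le i\le n$, and
\[
\delta-h_1=h_0+(h_2+\dots+h_n)+h_{n+1}\ge 1+2(n-1)+1=2n .
\]
Since $X$ is nondegenerate, $\Delta h_X(1)=3$, and \eqref{eq:upper} gives $\delta-h_1\le d-2$.
\end{proof}

\begin{proposition}\label{prop:two}
If $X$ lies on no quadric, $n\ge2$, and $2$ is a level of $D$, then $2d\ge3n+4$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:upper}, $h_D(1)=h_X(1)=4$. By \eqref{eq:sym} with $j=1$ we have $h_n+1\ge4$, so $h_n\ge3$. If $h_i\le2$ for some $i\in[2,n]$, Lemma~\ref{lem:growth}(a) would give $h_n\le2$. So $h_i\ge3$ for $2\le i\le n$, and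
\[
\delta-h_2=(h_0+h_1)+(h_3+\dots+h_n)+h_{n+1}\ge4+3(n-2)+1=3n-1 .
\]
Since $X$ lies on no quadric, $\Delta h_X(2)=10-4=6$, and \eqref{eq:upper} gives $\delta-h_2\le2d-5$.
\end{proof}

The three lower bounds are those of the sequences in Example~\ref{ex:rnc}, and the resulting inequalities $d\ge2n+2$ and $2d\ge3n+4$ are the ones found for conics and twisted cubics in the introduction. The pattern is the following: the beginning of the sequence $(h_i)$ is copied from $X$; by \eqref{eq:sym} the end is at least as heavy; by Macaulay's bound the sequence cannot dip in the middle and recover; and the total is compared with \eqref{eq:upper}.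

Two difficulties arise for $r\ge3$. First, $X$ may lie on surfaces of degree less than $r$, so we need lower bounds for $h_X$; these come from the plane section and hold only below degree $\frac d3$. Second, the hypothesis $H^1(J_X(n))\ne0$ has not been used so far, and it must be: for $n\ge d-2$ minimal obstructing divisors exist, but $(n+2)$-secant lines do not. The hypothesis will provide a level below $\frac d3$.

\section{The plane section of a curve on no quadric}\label{sec:plane}

Let $\Gamma=X\cap H$ be a general plane section, $H=\{\ell=0\}$, and let $R=S/(\ell)$ be the coordinate ring of $H$. Since $\ell$ is a nonzerodivisor on $\mathcal O_X$, there is an exact sequence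
\begin{equation}\label{eq:restr}
0\to J_X(i-1)\xrightarrow{\ \ell\ }J_X(i)\to J_{\Gamma,H}(i)\to0 ,
\end{equation}
and $h^1(J_{\Gamma,H}(i))=d-h_\Gamma(i)$ for $i\ge0$, because $H^1(\mathcal O_H(i))=0$. The function $h_\Gamma$ controls $X$ in two ways. The ideal $(I_X+(\ell))/(\ell)$ is contained in the ideal of $\Gamma$ in $R$, so
\begin{equation}\label{eq:DeltaX}
\Delta h_X(i)\ge h_\Gamma(i)\qquad(i\geq0).
\end{equation}
On the other hand, \eqref{eq:restr} gives $h^1(J_X(i))\le h^1(J_X(i-1))+d-h_\Gamma(i)$, with equality only if $H^1(J_X(i-1))\to H^1(J_X(i))$ is injective. Since $H^1(J_X)=0$, summation yields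
\begin{equation}\label{eq:h1bound}
h^1(J_X(l))\le\sum_{i=1}^l\bigl(d-h_\Gamma(i)\bigr)\qquad(l\ge0).
\end{equation}

\begin{lemma}\label{lem:gamma}
Suppose that $X$ lies on no quadric. For $i\ge1$,
\[
h_\Gamma(i)\ge3i\ \text{ if }3i<d,\qquad h_\Gamma(i)\ge d-1\ \text{ if }3i=d,\qquad h_\Gamma(i)=d\ \text{ if }3i>d .
\]
Consequently, if $j\ge0$ and $3j<d$, then $h_X(j)\ge1+\frac32j(j+1)$, and $\Delta h_X(j)\ge3j$.
\end{lemma}

\begin{proof}
We have $d\ge5$ by \eqref{eq:d5}. Let $\sigma$ be as in Theorem~\ref{thm:DT}.

Let $d=5$. By \eqref{eq:restr} with $i=1$, the group $H^0(J_{\Gamma,H}(1))$ lies between $H^0(J_X(1))=0$ and $H^1(J_X)=0$, so $\Gamma$ is not collinear. Five points lie on a conic, so $\sigma=2$ and $\Delta h_\Gamma$ begins with $1,2$. If the next value were $1$ or $0$, Theorem~\ref{thm:DT} would make the sum of all values $4$ or $3$. So $\Delta h_\Gamma=1,2,2$ and $h_\Gamma=1,3,5,5,\dots$, as required.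

Let $d\ge6$. By Theorem~\ref{thm:L}, $\sigma\ge3$. Let $\nu$ be the last index with $\Delta h_\Gamma(\nu)\ge3$. Then $\nu\ge\sigma-1\geq2$, and Theorem~\ref{thm:DT} gives $\Delta h_\Gamma(i)\ge3$ for $2\le i\le\nu$. Since $h_\Gamma(1)=3$, we get $d\ge h_\Gamma(i)\ge3i$ for $1\le i\le\nu$, which proves the lemma for these $i$. The function drops strictly from $\nu$ to $\nu+1$, so the values after $\nu$ are
\[
(2,1,0,\dots),\qquad(2,0,\dots),\qquad(1,0,\dots)\qquad\text{or}\qquad(0,\dots).
\]
Hence $h_\Gamma(i)=d$ for $i\ge\nu+1$, which satisfies all three conditions, with one exception: in the first case $h_\Gamma(\nu+1)=d-1$. There $d=h_\Gamma(\nu)+3\ge3(\nu+1)$, so for $i=\nu+1$ either $3i=d$, or $3i<d$ and $d-1\ge3i$.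

The last assertion follows from \eqref{eq:DeltaX} and $h_X(j)=1+\sum_{i=1}^j\Delta h_X(i)$.
\end{proof}

The constant $3$ is where the assumption about quadrics enters: for a curve on a quadric, $\Gamma$ lies on a conic and $h_\Gamma(i)\le2i+1$.

\section{An obstructing divisor cut by a surface of degree less than $d/3$}\label{sec:xi}

\begin{proposition}\label{prop:xi}
Suppose that $X$ lies on no quadric and $H^1(J_X(n))\ne0$. Then there are an integer $e$ with $1\le e<\frac d3$ and a form $f\in S_e\setminus I_X$ whose divisor on $X$ is obstructing in degree $n$.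
\end{proposition}

No relation between $n$ and $d$ is assumed here. The idea is to take a functional $\xi$ that witnesses $H^1(J_X(n))\ne0$ and to ask on which divisors it is supported. It is supported on the divisor of $f$ as soon as $f$ annihilates $\xi$. If no form of degree $j$ outside $I_X$ annihilates $\xi$, then $h^1(J_X(n-j))\ge h_X(j)$, which is at least about $\frac32j^2$. But \eqref{eq:h1bound} and Lemma~\ref{lem:gamma} bound all groups $H^1(J_X(l))$ by about $\sum_{i\le d/3}(d-3i)\approx\frac{d^2}6$, and the two quantities cross at $j=\frac d3$.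

\begin{proof}
We have $n\ge1$. By \eqref{eq:coker}, the dual space $H^1(J_X(k))^*$ consists of the functionals on $H^0(\mathcal O_X(k))$ that vanish on the image of $S_k$. Fix $\xi\neq0$ in $H^1(J_X(n))^*$. For $f\in S_j$ let $f\xi$ be the functional $a\mapsto\xi(fa)$ on $H^0(\mathcal O_X(n-j))$; it lies in $H^1(J_X(n-j))^*$, and it is zero if $f\in I_X$. Let $e$ be the least $j$ such that $f\xi=0$ for some $f\in S_j\setminus I_X$. Then $e\ge1$ because $\xi\ne0$, and $e\le n$ because $H^1(J_X)=0$. For $j<e$ the map $f\mapsto f\xi$ is injective on $(S/I_X)_j$, so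
\begin{equation}\label{eq:inj}
h_X(j)\le h^1(J_X(n-j))\qquad(0\le j<e).
\end{equation}

\emph{The divisor is obstructing.} Let $f\in S_e\setminus I_X$ satisfy $f\xi=0$ and let $D_f$ be its divisor on $X$. The kernel of $\rho\colon H^0(\mathcal O_X(n))\to H^0(\mathcal O_{D_f}(n))$ is $fH^0(\mathcal O_X(n-e))$, on which $\xi$ vanishes. So $\xi$ induces a nonzero functional on the image of $\rho$ that kills the image of $S_n$. The image of $S_n$ is therefore a proper subspace of $H^0(\mathcal O_{D_f}(n))$.

\emph{The bound on $e$: numerical part.} Suppose $3e\ge d$. Let $m=\lceil\frac d3\rceil-1$, so that $3m<d\le3m+3$ and $m<e\le n$; also $m\ge1$ by \eqref{eq:d5}. Put $\varepsilon=d-h_\Gamma(m+1)$. By Lemma~\ref{lem:gamma}, $\varepsilon=0$ if $d\le 3m+2$, $\varepsilon\le1$ if $d=3m+3$, and $h_\Gamma(i)=d$ for $i\ge m+2$. Combining Lemma~\ref{lem:gamma}, \eqref{eq:inj} for $j=m$ and \eqref{eq:h1bound} for $l=n-m$, we obtain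
\begin{equation}\label{eq:chain}
\begin{aligned}
1+\tfrac32m(m+1)\le h_X(m)\le h^1(J_X(n-m))&\le\sum_{i=1}^{n-m}\bigl(d-h_\Gamma(i)\bigr)\\
&\le\sum_{i=1}^{m+1}\bigl(d-h_\Gamma(i)\bigr)\le md-\tfrac32m(m+1)+\varepsilon .
\end{aligned}
\end{equation}
Thus $1+3m(m+1)\le md+\varepsilon$. If $d\le3m+2$, the right side is at most $3m^2+2m$, which is too small. So $d=3m+3$, $\varepsilon=1$, and every inequality in \eqref{eq:chain} is an equality.

\emph{The bound on $e$: the extremal case.} The equalities give $h_\Gamma(m+1)=d-1$ and $h_\Gamma(i)=3i$ for $1\le i\le m$. Since the term $i=m+1$ is nonzero, they give $n-m\ge m+1$. Finally, equality in \eqref{eq:h1bound} for $l=n-m$ forces $H^1(J_X(i-1))\to H^1(J_X(i))$ to be injective for $1\le i\le m+1$, so by \eqref{eq:restr} every curve of degree $i\le m+1$ in $H$ through $\Gamma$ is cut out by a surface of degree $i$ through $X$. We use this to show that $X$ is a complete intersection.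

If $m=1$, then $d=6$ and $h_\Gamma(2)=5$, so $\Gamma$ lies on a conic and $X$ on a quadric, which is excluded. So $m\ge2$. Then $h_\Gamma(3)$ equals $8$ if $m=2$ and $9$ if $m\ge3$, so $\Gamma$ lies on a plane cubic and $X$ lies on a cubic surface $T$. This surface is irreducible, since $X$ is irreducible and lies on no plane or quadric. Next,
\[
h^0(J_{\Gamma,H}(m+1))=\binom{m+3}2-(3m+2)=\binom m2+1,
\]
whereas the restrictions to $H$ of the multiples of the equation of $T$ form a subspace of dimension $\dim R_{m-2}=\binom m2$. So $X$ lies on a surface $F$ of degree $m+1$ that does not contain $T$. The complete intersection $T\cap F$ is a curve without embedded points, of degree $3(m+1)=d$, and it contains $X$; hence it equals $X$. Then $H^1(J_X(n))=0$, a contradiction.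
\end{proof}

\section{Higher levels and the proof of Theorem~\ref{thm:A}}\label{sec:high}

\begin{proposition}\label{prop:high}
Suppose that $X$ lies on no quadric. Let $D$ be a minimal obstructing divisor in degree $n\geq1$ and let $r$ be a level of $D$ with $3\le r<\frac d3$. Then $2d\ge3n+4$.
\end{proposition}

\begin{proof}
Suppose $2d\le3n+3$. Then $6r+2\le2d\le3n+3$, so $n\ge2r$. We split the indices $0,\dots,n+1$ into four disjoint parts,
\[
[0,r-1],\qquad\{r\},\qquad M=[r+1,\,n+1-r],\qquad[n+2-r,\,n+1],
\]
where the middle part $M$ has $n+1-2r\ge1$ elements. Put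
\[
B=h_0+\dots+h_{r-1}=h_D(r-1)=h_X(r-1),\qquad\beta=\tfrac32r .
\]
By Lemma~\ref{lem:gamma}, $B\ge1+\frac32r(r-1)=1+(r-1)\beta$ and $\Delta h_X(r)\ge3r$.

By \eqref{eq:sym} with $j=r-1$, the sum of the $h_i$ over the last part is at least $B$. This has two consequences. First, since $h_{n+1}=1$, the $r-1$ numbers $h_{n+2-r},\dots,h_n$ have sum at least $(r-1)\beta$, so
\begin{equation}\label{eq:peak}
h_{i_1}\ge\beta\quad\text{for some }i_1\in[n+2-r,\,n].
\end{equation}
Second, by \eqref{eq:upper} and the inequality $d-3\le\frac32(n-1)$, which is the assumption $2d\le 3n+3$,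
\begin{equation}\label{eq:main}
2B+\sum_{i\in M}h_i\ \le\ \delta-h_r\ \le\ r(d-3)+1\ \le\ \beta(n-1)+1 .
\end{equation}
If $h_i\ge\beta$ for all $i\in M$, the left side of \eqref{eq:main} is at least $2+2(r-1)\beta+(n+1-2r)\beta=\beta(n-1)+2$, a contradiction. So the question is whether the sequence can fall below $\beta$ in $M$ and climb back to the value \eqref{eq:peak}. Lemma~\ref{lem:growth}(a) forbids this only at indices $i$ with $h_i\le i$, and $\beta$ may exceed $i+1$ at the start of $M$. Let $k\ge3$ be the least degree of a surface containing $X$. If $k$ is small, that surface makes Lemma~\ref{lem:growth}(b) available; if $k$ is large, the surplus in $B$ pays for the dip.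

\emph{Case $k\le r$.} Let $T\supset X$ be a surface of degree $k$. It is irreducible by the minimality of $k$. By Bertini's theorem we may choose $\ell$, vanishing at no point of $D$, such that the plane curve $T\cap\{\ell=0\}$ is irreducible. Its equation $c\in R_k$ lies in $\mathfrak a$. For $i\ge r$ the space $\mathfrak a_i$ contains $cR_{i-k}$. A linear form dividing all elements of $cR_{i-k}$ divides $c$, since the elements of $R_{i-k}$ have no common factor; this is impossible as $c$ is irreducible of degree at least $3$. By Lemma~\ref{lem:growth}(b), for $i\ge r$ the inequality $h_i\le2i$ implies $h_{i+1}\le h_i$. If $h_i<\beta$ for some $i\in M$, then induction gives $h_{i'}\le h_i<\beta\le2i'$ for all $i'\ge i$, and $i'=i_1$ contradicts \eqref{eq:peak}. So $h_i\ge\beta$ on $M$, which we have seen to contradict \eqref{eq:main}.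

\emph{Case $k\ge r+1$.} Now $(I_X)_{r-1}=0$, so
\[
B=\binom{r+2}3=1+(r-1)\beta+\binom{r-1}3 ;
\]
indeed $\binom{r+2}3-\binom{r-1}3=\binom{r+1}2+\binom r2+\binom{r-1}2=\frac{3r^2-3r+2}2$. For $i\in M$ we have $h_i\ge\min(\beta,i+1)$: otherwise $h_i\le i$ and $h_i<\beta$, and Lemma~\ref{lem:growth}(a) gives $h_{i_1}<\beta$. Writing $x_+=\max(x,0)$, we get
\[
\sum_{i\in M}h_i\ge(n+1-2r)\beta-\theta,\qquad\theta=\sum_{i\ge r+1}(\beta-i-1)_+ .
\]
The numbers $\beta-i-1$ start at $\frac{r-4}2$ for $i=r+1$ and decrease by $1$ at each step. So $\theta=0$ for $r\le4$. For $r\ge5$ at most $\lceil\frac{r-4}2\rceil\le\frac{r-3}2$ of them are positive, and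
\[
\theta\le\frac{(r-4)(r-3)}4\le\frac{(r-1)(r-2)(r-3)}3=2\binom{r-1}3 .
\]
The left side of \eqref{eq:main} is therefore at least $\beta(n-1)+2+2\binom{r-1}3-\theta\ge\beta(n-1)+2$, again a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The last assertion is Proposition~\ref{prop:if}. Let $2d\le3n+3$. Then $n\ge\frac{2d}3-1>\frac d2-1$, so an $(n+2)$-secant line forces $H^1(J_X(n))\neq0$.

Conversely, let $H^1(J_X(n))\ne0$. If $X$ lies on a quadric, apply Proposition~\ref{prop:quadric}. Otherwise $d\ge5$ by \eqref{eq:d5}, hence $n\ge3$. Let $e<\frac d3$ be as in Proposition~\ref{prop:xi} and let $D$ be a minimal obstructing divisor. The divisor of $f$ is obstructing of degree $ed$, so $\delta\le ed$. Therefore $r=\min(r_D,e)$ is a level of $D$, and $r<\frac d3$. Propositions~\ref{prop:high} and~\ref{prop:two} exclude $r\ge3$ and $r=2$. So $r=1$. The alternative $d\ge2n+2$ in Proposition~\ref{prop:one} would give $4n+4\le3n+3$, which is false, so $X$ has an $(n+2)$-secant line.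
\end{proof}

\section{Rational curves meeting a twisted cubic in $2d-2$ points}\label{sec:B}

We look for a curve $X$ with equality in \eqref{eq:cubic}. For such a curve the line bundle $\mathcal O_X(2)(-D)$ has degree $2$ and three independent sections, so $X$ is rational and the quadrics through $C$ map it isomorphically onto a conic $\gamma\subset\mathbb P^2$. The fibers of the rational map $\mathbb P^3\dashrightarrow\mathbb P^2$ defined by these quadrics are lines, so $X$ should be a section of the ruled surface lying over $\gamma$. We construct this surface explicitly; it maps onto a quartic surface in $\mathbb P^3$, and that is what will bound the secant lines.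

\subsection*{The ruled surface}
Let $C$ be the twisted cubic, the closure of $\{(1:a:a^2:a^3)\}$, and let $P\subset\mathbb P^3\times\mathbb P^2$ be defined by
\begin{equation}\label{eq:P}
y_0x_2-y_1x_1+y_2x_0=0,\qquad y_0x_3-y_1x_2+y_2x_1=0 .
\end{equation}
For fixed $x$ these are linear equations in $y$ with matrix $\begin{pmatrix}x_2&-x_1&x_0\\x_3&-x_2&x_1\end{pmatrix}$, whose signed $2\times2$ minors
\[
q_0=x_0x_2-x_1^2,\qquad q_1=x_0x_3-x_1x_2,\qquad q_2=x_1x_3-x_2^2
\]
generate $I_C$. The matrix has rank $2$ off $C$, and rank $1$ on $C$ since it never vanishes. So the projection $\pi\colon P\to\mathbb P^3$ is an isomorphism over $\mathbb P^3\setminus C$, with inverse $x\mapsto(x,(q_0:q_1:q_2))$, and its fiber over $p\in C$ is a line $\Lambda_p\subset\mathbb P^2$. For fixed $y$ the equations \eqref{eq:P} are linear in $x$, with matrix $\begin{pmatrix}y_2&-y_1&y_0&0\\0&y_2&-y_1&y_0\end{pmatrix}$ of rank $2$, so $P\to\mathbb P^2$ is a $\mathbb P^1$-bundle whose fibers are lines of $\mathbb P^3$.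

Let $\gamma\subset\mathbb P^2$ be the smooth conic $(s:t)\mapsto y=(s^2:3st:t^2)$ and let $\mathcal S\subset P$ be the preimage of $\gamma$. The vectors
\[
w_1=(8s^2,\,3st,\,t^2,\,0),\qquad w_2=(0,\,s^2,\,3st,\,8t^2)
\]
satisfy \eqref{eq:P}: for $w_1$ the left sides are $(1-9+8)s^2t^2$ and $-3st^3+3st^3$, and for $w_2$ they are $3s^3t-3s^3t$ and $(8-9+1)s^2t^2$. They are independent for all $(s:t)$: if $s\ne0$ look at the first two coordinates, and if $t\neq0$ at the last two. So they trivialize the bundle over $\gamma$, and $\mathcal S\cong\mathbb P^1_{(u:v)}\times\mathbb P^1_{(s:t)}$, with $\mu=\pi|_{\mathcal S}$ given by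
\[
\mu=uw_1+vw_2=\bigl(8s^2u:\ 3stu+s^2v:\ t^2u+3stv:\ 8t^2v\bigr).
\]
Let $\mathcal O(a,b)$ be the line bundle of forms of degree $a$ in $(u,v)$ and $b$ in $(s,t)$; intersection numbers are $\mathcal O(a,b)\cdot\mathcal O(a',b')=ab'+a'b$, and $\mu^*\mathcal O(1)=\mathcal O(1,2)$.

Put $\psi=t^2u^2-18stuv+s^2v^2$. Expanding,
\begin{align*}
\mu^*q_0&=8s^2u(t^2u+3stv)-(3stu+s^2v)^2=-s^2\psi,\\
\mu^*q_1&=64s^2t^2uv-(3stu+s^2v)(t^2u+3stv)=-3st\,\psi,\\
\mu^*q_2&=8t^2v(3stu+s^2v)-(t^2u+3stv)^2=-t^2\psi .
\end{align*}
Since $s^2,st,t^2$ have no common zero, the scheme $\mu^{-1}(C)$ is the divisor $G=\{\psi=0\}$ of bidegree $(2,2)$. The properties of $\pi$ give: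
\begin{enumerate}
\item[(i)] $\mu\colon\mathcal S\setminus G\to\mathbb P^3\setminus C$ is a closed immersion;
\item[(ii)] for $p\in C$, the fiber $\mu^{-1}(p)\cong\Lambda_p\cap\gamma$ has length $2$.
\end{enumerate}
So $\mu$ is finite and birational onto an irreducible surface $\Sigma$ of degree $\mathcal O(1,2)^2=4$. In particular $\Sigma$ is not a plane, and $\mu^*\colon S_1\to H^0(\mathcal O(1,2))$ is injective.

\subsection*{The curve}
Let $d\ge7$, $b=d-2\ge5$, and let $X\in|\mathcal O(1,b)|$ be general. Its equation is $uA_1(s,t)+vA_2(s,t)=0$ with $A_1,A_2$ coprime forms of degree $b$, so $X$ is the graph of a morphism $\mathbb P^1_{(s:t)}\to\mathbb P^1_{(u:v)}$; it is smooth and rational.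

The curve $X$ contains none of the schemes $\mu^{-1}(p)$, $p\in C$. Indeed, by (ii) the sheaf $\mu_*(\mathcal O_G(1,b))$ on $C$ has fibers of constant dimension $2$, so it is locally free of rank $2$. Since $\mathcal O(1,b)$ is very ample, every subscheme of length $2$ imposes two conditions, so the evaluation map from $H^0(\mathcal O(1,b))\otimes\mathcal O_C$ to this sheaf is surjective. The projectivization of its kernel has dimension $\dim|\mathcal O(1,b)|-2+1$, so its image in $|\mathcal O(1,b)|$, which is the set of curves containing some $\mu^{-1}(p)$, is a proper closed subset.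

By this and (i), all fibers of the finite morphism $\mu|_X$ have length at most $1$, so $\mu|_X$ is a closed immersion by Nakayama's lemma. We view $X$ as a curve in $\mathbb P^3$. Its degree is $\mathcal O(1,b)\cdot\mathcal O(1,2)=b+2=d$. It is nondegenerate, since a linear form vanishing on $X$ would give a nonzero section of $\mathcal O(0,2-b)$. The scheme $D=X\cap C$ equals $X\cap G$; as $b>2$, the curve $X$ is not a component of $G$, and
\[
\deg D=\mathcal O(1,b)\cdot\mathcal O(2,2)=2b+2=2d-2 .
\]

\begin{lemma}\label{lem:Bh1}
$H^1(J_X(n))\ne0$ for $2\le n\le\frac{2d-4}3$.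
\end{lemma}

\begin{proof}
The map $S_n\to H^0(\mathcal O_D(n))$ factors through $H^0(\mathcal O_C(n))$, of dimension $3n+1\le2d-3<\deg D$, so $D$ is obstructing. The line bundle $\mathcal O_X(n)(-D)$ on $X\cong\mathbb P^1$ has degree $nd-2d+2\ge2$, so its $H^1$ vanishes. Apply Lemma~\ref{lem:obs}.
\end{proof}

\begin{lemma}\label{lem:Bsec}
Every line $L$ satisfies $\operatorname{length}(X\cap L)\le4$.
\end{lemma}

\begin{proof}
If $L\not\subset\Sigma$, then $X\cap L\subset\Sigma\cap L$, which has length $4$.

Let $L\subset\Sigma$. The set $L\cap C$ is finite, and by (i) the scheme $\mu^{-1}(L)\setminus G$ is isomorphic to $L\setminus C$; in particular it is reduced and irreducible. Its closure $c$ maps birationally onto $L$, and it is the only irreducible curve contained in $\mu^{-1}(L)$, because $\mu^{-1}(L)\cap G=\mu^{-1}(L\cap C)$ is finite. If $c$ has bidegree $(a,a')$, then $2a+a'=\mathcal O(1,2)\cdot c=1$, so $c$ is defined by a linear form $\phi(s,t)$. Two independent linear forms vanishing on $L$ pull back to $\phi p_1$ and $\phi p_2$ with $p_1,p_2\in H^0(\mathcal O(1,1))$ independent,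 and $\mu^{-1}(L)$ is the scheme $\phi p_1=\phi p_2=0$. A common component of the curves $p_1=0$ and $p_2=0$ would lie in $\mu^{-1}(L)$, so it would be $c$; then $\mu^{-1}(L)$ would contain the divisor $2c$, although it is reduced away from $G$. So the scheme $Z=\{p_1=p_2=0\}$ is finite, of length $\mathcal O(1,1)^2=2$. On the smooth curve $X$ the ideal of $X\cap L$ is generated by $\phi p_1$ and $\phi p_2$, so
\[
\operatorname{length}(X\cap L)=X\cdot c+\operatorname{length}(X\cap Z)\le1+2=3.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]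
For $3\le n\le\frac{2d-4}3$ we have $H^1(J_X(n))\ne0$ by Lemma~\ref{lem:Bh1}, and there is no $(n+2)$-secant line by Lemma~\ref{lem:Bsec}, since $n+2\ge5$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH} Bruns and Herzog, \emph{Cohen--Macaulay rings}.

\bibitem{GP78} Gruson and Peskine, \emph{Genre des courbes de l'espace projectif}, Lecture Notes in Math.\ 687, 1978.

\bibitem{GP82} Gruson and Peskine, Progr.\ Math.\ 24, 1982.

\bibitem{Harris} Harris, \emph{The genus of space curves}, Math.\ Ann.\ 249, 1980.

\bibitem{Laudal} Laudal, Lecture Notes in Math.\ 687, 1978.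

\bibitem{problem} \texttt{https://mathreports.ca/download/2359/?tmstv=1764693911}

\end{thebibliography}
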